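\title{Neighbor sum distinguishing total colorings with $\Delta+O(1)$ colors}

\begin{abstract}
A total coloring of a graph by positive integers is neighbor sum distinguishing if adjacent vertices differ in the sum of their own color and the colors of their incident edges. We prove that there is an absolute constant $C$ such that every graph of maximum degree $\Delta$ has such a coloring with colors $1,\dots,\Delta+C$. More precisely, for every $s\ge1$ the colors $1,\dots,\chi''(G)+C_s$ suffice to make the sums at adjacent vertices differ by at least $s$, where $\chi''(G)$ is the total chromatic number and $C_s$ depends only on $s$. The proof modifies a given coloring in two random stages. A coarse stage separates most adjacent pairs by a wide margin, and a fine stage separates the rest. The same argument gives an edge coloring version for graphs whose minimum degree is a fixed fraction of the maximum degree. The triangle shows that $C\ge3$.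
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For a graph $G=(V,E)$ and a vertex $v$, let $N(v)$ be the set of neighbors of $v$, let $E(v)$ be the set of edges at $v$, and let $d(v)=|E(v)|$. The maximum degree is $\Delta(G)$, and $[k]=\{1,\dots,k\}$.

A \emph{total $k$-coloring} of $G$ is a map $\phi:V\cup E\to[k]$ such that any two adjacent vertices, any two adjacent edges, and any vertex and an edge incident with it receive different colors. The least $k$ for which one exists is the \emph{total chromatic number} $\chi''(G)$. The \emph{sum} at a vertex $v$ is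
\[
f(v)=\phi(v)+\sum_{e\in E(v)}\phi(e),
\]
and $\phi$ is \emph{neighbor sum distinguishing} if $f(u)\ne f(v)$ for every edge $uv$. The least $k$ for which $G$ has such a total $k$-coloring is the \emph{neighbor sum distinguishing total chromatic number} $\chi''_{nsd}(G)$.

A vertex of maximum degree and its edges need $\Delta(G)+1$ different colors, so
\[
\Delta(G)+1\le\chi''(G)\le\chi''_{nsd}(G).
\]
The parameter $\chi''_{nsd}$ measures the cost of asking that the sums, too, form a proper vertex coloring. Sometimes this costs nothing. For $K_2$ with ends $u,v$ the edge cancels, so $f(u)-f(v)=\phi(u)-\phi(v)\neq0$ and $\chi''_{nsd}(K_2)=\chi''(K_2)=3$. In a total $(n+1)$-coloring of the star $K_{1,n}$ with $n\ge2$, the center has sum $(n+1)(n+2)/2$ and a leaf has sum at most $2n+1$, which is smaller. The condition matters when adjacent vertices have equal or nearly equal degrees.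

Pil\'sniak and Wo\'zniak conjectured that $\chi''_{nsd}(G)\le\Delta(G)+3$ for every graph $G$ with at least two vertices. It is known that $\chi''_{nsd}(G)\le2\Delta(G)+\mathrm{col}(G)-1$ for such graphs. Here the coloring number $\mathrm{col}(G)$ is the least $d$ such that $G$ has a vertex ordering in which every vertex has fewer than $d$ earlier neighbors. Between these two bounds lies the following question, posed in \cite{NSD}.

\begin{quote}
Is there an absolute constant $C$ such that $\chi''_{nsd}(G)\le\Delta(G)+C$ for every graph $G$ with at least two vertices?
\end{quote}

The answer is yes.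

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that $\chi''_{nsd}(G)\le\Delta(G)+C$ for every graph $G$.
\end{theorem}

Since $\chi''\le\chi''_{nsd}$, Theorem~\ref{thm:main} contains the theorem of Molloy and Reed \cite{MR}: there is an absolute constant $C_{MR}$ with $\chi''(G)\le\Delta(G)+C_{MR}$ for every graph $G$. We use that theorem as a black box. What we prove is that a total coloring can be repaired with a bounded number of additional colors, even if the sums are required to be a prescribed distance apart.

\begin{theorem}\label{thm:gap}
For every integer $s\ge1$ there is a constant $C_s$ such that every graph $G$ has a total coloring with colors $1,\dots,\chi''(G)+C_s$ in which $|f(u)-f(v)|\ge s$ for every edge $uv$. In particular, $\chi''(G)\le\chi''_{nsd}(G)\le\chi''(G)+C_1$.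
\end{theorem}

The constant must grow with $s$: in $K_2$ the two vertex colors must differ by at least $s$, so $3+C_s\ge s+1$. The method also applies to edge colorings.

\begin{theorem}\label{thm:edge}
For every $\eta\in(0,1]$ and every integer $s\ge1$ there are constants $C,\Delta_0$ such that every graph $G$ with $\Delta(G)\ge\Delta_0$ and minimum degree at least $\eta\Delta(G)$ has a proper edge coloring with colors $1,\dots,\Delta(G)+1+C$ in which the sums of incident edge colors at any two adjacent vertices differ by at least $s$.
\end{theorem}

Neither degree hypothesis can simply be dropped. The two ends of an isolated edge always have the same sum of edge colors, so the conclusion fails for $K_2$, which is regular of small degree, and for every graph with a component $K_2$, however large its maximum degree.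

Section~\ref{sec:regular} examines regular graphs and shows that $C\ge3$ in Theorem~\ref{thm:main}; whether $C=3$ suffices, which is the conjecture of Pil\'sniak and Wo\'zniak, is not settled here. Section~\ref{sec:reduction} reduces the three theorems to one statement about edge colorings, Proposition~\ref{prop:core}. Section~\ref{sec:K4} shows the idea of its proof on $K_4$, Section~\ref{sec:tools} collects the tools, and Section~\ref{sec:proof} gives the proof. We make no attempt to optimize constants.

\section{Regular graphs and the triangle}\label{sec:regular}

Regular graphs suggest the answer and also show where the difficulty is. Let $G$ be $\Delta$-regular with $\Delta\ge1$, and let $\phi$ be a total $k$-coloring with $k=\Delta+C$. Say that $v$ \emph{sees} the colors of $v$ and of its edges and \emph{misses} the others. Every vertex sees $\Delta+1$ colors and misses $C-1$, so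
\begin{equation}\label{eq:missing}
f(v)=\frac{k(k+1)}2-(\text{sum of the colors missed by }v).
\end{equation}
For $C=1$ all sums are equal. For $C\ge2$ the sums take at most $(C-1)k$ values. A proper vertex coloring never needs more than $\Delta+1$ values, and $C=2$ already offers $\Delta+2$. So counting gives no obstruction to a constant $C$, and one guesses that the answer is yes. But the supply of sums exceeds the degree only by a constant factor. If the sums behaved like independent uniform samples from $(C-1)k$ values, a vertex would expect $\Delta/((C-1)k)$ neighbors with its own sum, and for fixed $C$ this does not tend to zero as $\Delta$ grows. Making the sums look random is not enough.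

The smallest value allowed by counting, $C=2$, already fails for the triangle.

\begin{proposition}\label{prop:K3}
$\chi''_{nsd}(K_3)=5=\Delta(K_3)+3$. Hence every constant $C$ as in Theorem~\ref{thm:main} satisfies $C\ge3$.
\end{proposition}

\begin{proof}
Let $v_1,v_2,v_3$ be the vertices. At least three colors are needed, and with exactly three all sums equal $6$.

Suppose that four colors suffice. Each $v_i$ misses exactly one color $m_i$, and $f(v_i)=10-m_i$ by \eqref{eq:missing}, so $m_1,m_2,m_3$ are distinct. Let $\{i,j,l\}=\{1,2,3\}$. The color $m_i$ is seen by $v_j$ and by $v_l$, because these miss only $m_j$ and $m_l$. It does not occur on $v_i$ or its edges, so it occurs only among $v_j$, $v_l$ and $v_jv_l$. These three elements have different colors, so $m_i$ occurs exactly once, and to be seen by both $v_j$ and $v_l$ it must be the color of $v_jv_l$. Thus the edge opposite $v_i$ has color $m_i$, for each $i$. Now $v_i$ sees $m_j$ and $m_l$ on its edges and misses $m_i$, so $v_i$ itself has the one color outside $\{m_1,m_2,m_3\}$. All three vertices get the same color, a contradiction.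

With five colors, give $v_1,v_2,v_3$ the colors $1,2,3$ and $v_1v_2,v_1v_3,v_2v_3$ the colors $4,5,1$. This is a total coloring with sums $10,7,9$.
\end{proof}

\section{Reduction to recoloring edges}\label{sec:reduction}

We use two textbook facts throughout. Greedy coloring gives a proper vertex coloring with $\Delta(G)+1$ colors. Vizing's theorem gives a proper edge coloring with $\Delta(G)+1$ colors; equivalently, $E$ is a disjoint union of $\Delta(G)+1$ matchings, some possibly empty.

Two situations in Theorem~\ref{thm:gap} are easy. If $\Delta(G)$ is bounded, any number of colors depending only on $\Delta(G)$ and $s$ is affordable. If a vertex has small degree compared with $\Delta(G)$, its own color can be chosen last, and this choice changes no other sum. What remains are the edges whose ends both have degree proportional to $\Delta(G)$. For these we freeze the vertex colors, regard them as fixed offsets $h(v)$, and change only edge colors. A changed edge must not collide with a frozen vertex color, so it has to receive a color from outside the old range. This leads to the following statement.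

\begin{proposition}\label{prop:core}
Let $\eta\in(0,1]$ and let $s\ge1$ be an integer. There are integers $q,L,\Delta_0$ depending only on $\eta$ and $s$ such that the following holds. Let $G=(V,E)$ be a graph with $\Delta=\Delta(G)\ge\Delta_0$, let $\psi:E\to[N]$ be a proper edge coloring with $N\le\frac52\Delta$, let $h:V\to\mathbb Z$ be arbitrary, and let $B=\{v\in V:d(v)\ge\eta\Delta\}$. Then there is a proper edge coloring $\psi^*:E\to[N+L]$ such that
\begin{enumerate}
\item[(a)] for each edge $e$, either $\psi^*(e)=\psi(e)+q$ or $\psi^*(e)\in[N+L]\setminus\{q+1,\dots,q+N\}$;
\item[(b)] with $f(v)=h(v)+\sum_{e\in E(v)}\psi^*(e)$, we have $|f(u)-f(v)|\ge s$ for every edge $uv$ with $u,v\in B$.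
\end{enumerate}
\end{proposition}

The old palette is shifted up by $q$, so that new colors are available both below and above it. The restriction to $B$ in (b) is needed: for an isolated edge $uv$ with $h(u)=h(v)$, every edge coloring gives $f(u)=f(v)$. The statement remains true if $\Delta_0$ is increased.

\begin{proof}[Proof of Theorem~\ref{thm:gap} from Proposition~\ref{prop:core}]
Let $\eta=1/(2s+1)$, and let $q,L,\Delta_0$ be as in the proposition, with $\Delta_0\ge4$. Put $C_s=\max\{L,\,s\Delta_0(\Delta_0+1)\}$ and $\Delta=\Delta(G)$.

\emph{Bounded degree: $\Delta<\Delta_0$.} We let the vertex colors determine the sums modulo $m=s(\Delta+2)$. Take a proper vertex coloring $\alpha:V\to[\Delta+1]$ and a proper edge coloring $\beta:E\to[\Delta+1]$. Color each vertex $v$ with $s\alpha(v)$ and each edge $e$ with $m\beta(e)$. Vertex colors are less than $m$ and edge colors are at least $m$, so this is a total coloring. For an edge $uv$ we have $f(u)-f(v)=si+mj$ with $i=\alpha(u)-\alpha(v)$, $1\le|i|\le\Delta$, and $j\in\mathbb Z$. If $j=0$, then $|f(u)-f(v)|=s|i|\ge s$. If $j\ne0$, then $|f(u)-f(v)|\ge m-s\Delta=2s$. All colors are at most $(\Delta+1)m=s(\Delta+1)(\Delta+2)\le s\Delta_0(\Delta_0+1)\le C_s$.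

\emph{Large degree: $\Delta\ge\Delta_0$.} Let $N=\chi''(G)$ and let $\varphi:V\cup E\to[N]$ be a total coloring. Using $\Delta+1$ colors for the vertices and $\Delta+1$ others for the edges shows $N\le2\Delta+2\le\frac52\Delta$, as $\Delta\ge4$. Apply the proposition with $\psi=\varphi|_E$ and $h(v)=\varphi(v)+q$. Color each vertex $v$ with $\varphi(v)+q$ and each edge $e$ with $\psi^*(e)$. Vertex colors lie in $\{q+1,\dots,q+N\}$. By (a), an edge with a color in this range has color $\varphi(e)+q$, which differs from $\varphi(v)+q$ for both ends $v$ of $e$. So this is a total coloring with colors in $[k]$, where $k=N+L$. By (b), $|f(u)-f(v)|\ge s$ for all edges $uv$ with both ends in $B$.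

Now erase the colors of the vertices outside $B$ and recolor them one at a time. When it is the turn of $v$, forbid the colors of its currently colored neighbors (at most $d(v)$), the colors of its edges ($d(v)$), and, for each currently colored neighbor $u$, the at most $2s-1$ colors that would give $|f(v)-f(u)|\le s-1$. This forbids at most $(2s+1)d(v)<(2s+1)\eta\Delta=\Delta\le k$ colors, which is the reason for the choice of $\eta$. So some color in $[k]$ is free. The color of $v$ enters $f(v)$ only, so the sum at a colored vertex is final. Every edge with an end outside $B$ is therefore taken care of when its later end is colored. All colors are at most $\chi''(G)+L\le\chi''(G)+C_s$.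
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Theorem~\ref{thm:gap} with $s=1$ and the theorem of Molloy and Reed \cite{MR}, $\chi''_{nsd}(G)\le\chi''(G)+C_1\le\Delta(G)+C_{MR}+C_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:edge} from Proposition~\ref{prop:core}]
Take $q,L,\Delta_0$ from the proposition, with $\Delta_0\ge1$, and let $C=L$. Apply the proposition to a Vizing coloring $\psi:E\to[\Delta+1]$ and $h\equiv0$. Here $\Delta+1\le\frac52\Delta$, and $B=V$ by the minimum degree condition.
\end{proof}

\section{Two moves, shown on $K_4$}\label{sec:K4}

The proof of Proposition~\ref{prop:core} uses two ways of changing sums. Both are visible in $K_4$ with $h\equiv0$ and $s=1$. Let the vertices be $x,y,z,w$, and let $\psi$ color $xy,zw$ with $1$, color $xz,yw$ with $2$, and color $xw,yz$ with $3$. Then $N=3$ and all four sums equal $6$.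

\emph{The coarse move.} Shift the palette by $q=1$, so that the old colors become $2,3,4$, with a bottom color $1$ below them and a top color $5$ above. Choose the subgraph $H=\{xy,zw\}$. The edges outside $H$ keep their shifted colors: $xz,yw$ have color $3$ and $xw,yz$ have color $4$. Each edge $e$ of $H$ gets the color $1+4\xi_e$ for a coin $\xi_e\in\{0,1\}$. The coloring is proper whatever the coins are, and the sums are $8+4\xi_{xy}$ at $x,y$ and $8+4\xi_{zw}$ at $z,w$. With $\xi_{xy}=0$ and $\xi_{zw}=1$ the sums at $(x,y,z,w)$ are $(8,8,12,12)$. Four of the six adjacent pairs are now separated by the full step $4$, and the pairs $xy$ and $zw$ remain.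

\emph{The fine move.} Add an extra color $6$. Let $x$ pick one of its edges outside $H$ and recolor it with $6$. Picking $xz$ raises the sums at $x$ and $z$ by $6-3=3$ and gives $(11,8,15,12)$. Picking $xw$ raises the sums at $x$ and $w$ by $6-4=2$ and gives $(10,8,12,14)$. Either way all sums are distinct. Different edges at $x$ have different colors, so different picks give different shifts: a vertex of large degree has many shifts available at the price of one new color.

In a large graph all vertices of $B$ must pick at once, and the example shows what can go wrong. If $x$ picks $xz$ and $y$ picks $yz$, both with color $6$, the coloring is improper at $z$. If $x$ and $z$ both pick $xz$, the edge receives two instructions. If $x$ picks $xz$ and $y$ picks $yw$, both with color $6$, the coloring is proper but the sums are $(11,11,15,15)$. These are the three kinds of bad events in Section~\ref{sec:fine}. Note also that the pick of $x$ moves the sum at the other end of the picked edge, and that in $(11,8,15,12)$ the gap between $x$ and $w$ has shrunk from $4$ to $1$. The coarse move must therefore create gaps larger than anything the fine move can undo.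

Neither move suffices alone for our argument. With the fine move, a vertex picks uniformly among a constant fraction of $\Delta$ edges, so it lands within $s$ of a given neighbor with probability at most a constant times $s/\Delta$. Summed over $\Delta$ neighbors this is a constant that is not small, as in Section~\ref{sec:regular}, whereas the Local Lemma needs a small one. With the coarse move, only boundedly many new colors are allowed, so $H$ has bounded degree, each sum takes boundedly many values, and we can only make the probability that two neighbors stay close a small constant. Together the two moves work. The coarse move leaves each vertex with at most $\varepsilon\Delta$ dangerous neighbors, and the total risk of the fine move drops by the factor $\varepsilon$.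

\section{Tools}\label{sec:tools}

From now on $\mathrm{e}=2.718\ldots$ is set upright, and $e$ denotes an edge.

\subsection{A subgraph with proportional degrees}

The coarse move needs a subgraph $H$ with bounded maximum degree, so that few new colors are used, and with large degree at every vertex of $B$, so that the sums spread. Keeping each edge independently with probability $D/\Delta$ does not give this: a vertex of degree $\Delta$ would lose all its edges with probability $(1-D/\Delta)^\Delta$, which tends to the constant $\mathrm{e}^{-D}$. A deterministic rounding, the Beck--Fiala argument, controls all degrees up to an additive error.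

\begin{lemma}\label{lem:split}
For every graph $G$ and every $\rho\in[0,1]$ there is a spanning subgraph $H$ with $|d_H(v)-\rho\,d(v)|<2$ for all vertices $v$.
\end{lemma}

\begin{proof}
We move a vector $x\in[0,1]^E$ from $x_e=\rho$ for all $e$ to a point of $\{0,1\}^E$. Call $e$ \emph{floating} if $0<x_e<1$, and call $v$ \emph{active} if at least three floating edges meet it. Suppose that there are $\ell\ge1$ floating edges and $a$ active vertices. Counting incidences between them gives $3a\le2\ell$, so $a<\ell$. Hence the homogeneous system $\sum_{e\in E(v)}y_e=0$ for $v$ active, in the $\ell$ unknowns $y_e$ with $e$ floating and with $y_e=0$ otherwise, has a solution $y\ne0$. Let $\tau>0$ be the largest number with $x+\tau y\in[0,1]^E$, and replace $x$ by $x+\tau y$. At least one floating coordinate becomes $0$ or $1$, and the non-floating coordinates do not move. So the process ends with $x\in\{0,1\}^E$. Let $H=\{e:x_e=1\}$.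

Fix $v$. A step taken while $v$ is active preserves $\sum_{e\in E(v)}x_e$. At the first moment when $v$ is not active, possibly the start, this sum is still $\rho\,d(v)$ and at most two edges at $v$ are floating. Only these can change later, and each goes from a value in $(0,1)$ to $0$ or $1$, a net change of less than $1$.
\end{proof}

\subsection{Probabilistic inequalities}

\begin{lemma}\label{lem:binom}
For $n\ge1$ and all $j$ we have $\binom nj2^{-n}\le n^{-1/2}$.
\end{lemma}

\begin{proof}
Let $p_m=\binom{2m}m4^{-m}=\prod_{i=1}^m\frac{2i-1}{2i}$. Since $(2i-1)(2i+1)\le(2i)^2$, we have $\big(\frac{2i-1}{2i}\big)^2\le\frac{2i-1}{2i+1}$, and the product telescopes to $p_m^2\le\frac1{2m+1}$. The maximum over $j$ of $\binom nj2^{-n}$ equals $p_m$ for $n=2m$, and also for $n=2m-1$ because $\binom{2m}m=2\binom{2m-1}m$.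
\end{proof}

\emph{McDiarmid's bounded differences inequality} (1989). Let $Z$ be a function of independent random variables $\xi_1,\dots,\xi_n$, and suppose that changing the $i$th variable alone changes $Z$ by at most $c_i$. Then for $t>0$,
\begin{equation}\label{eq:mcd}
\Pr(Z-\mathbb EZ\ge t)\le\exp\Big(-2t^2\Big/\sum_{i=1}^nc_i^2\Big).
\end{equation}

\emph{The Lov\'asz Local Lemma} (Erd\H{o}s and Lov\'asz; see \cite{AS}). An event is \emph{mutually independent} of a family of events if it is independent of every Boolean combination of them. Let $A_1,\dots,A_n$ be events, and let $I_i\subseteq[n]\setminus\{i\}$ be such that $A_i$ is mutually independent of $\{A_j:j\notin I_i\cup\{i\}\}$. The \emph{asymmetric form} states that if $x_i\in[0,1)$ satisfy $\Pr(A_i)\le x_i\prod_{j\in I_i}(1-x_j)$ for all $i$, then with positive probability no $A_i$ occurs. The \emph{symmetric form} gives the same conclusion if $\Pr(A_i)\le p$ and $|I_i|\le d$ for all $i$ and $\mathrm{e}\,p(d+1)\le1$.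

Our bad events in the fine move depend on different numbers of variables. The next consequence of the asymmetric form charges an event a factor $\mathrm{e}$ for each variable it depends on, and then asks only for a bound per variable.

\begin{lemma}\label{lem:load}
Let $(Y_w)_{w\in B}$ be finitely many independent random variables. Let $\mathcal A$ be a finite family of events, where each $A\in\mathcal A$ comes with a nonempty set $\mathrm{sc}(A)\subseteq B$, its \emph{scope}, such that $A$ is determined by $(Y_w)_{w\in\mathrm{sc}(A)}$. Put
\[
\mu(A)=\Pr(A)\,\mathrm{e}^{|\mathrm{sc}(A)|},\qquad\delta(w)=\sum_{A:\,w\in\mathrm{sc}(A)}\mu(A).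
\]
If $\delta(w)\le\frac12$ for all $w\in B$, then with positive probability no event of $\mathcal A$ occurs.
\end{lemma}

\begin{proof}
Each $A$ is mutually independent of the events whose scope is disjoint from $\mathrm{sc}(A)$; let $I_A$ be the set of the other events $A'\ne A$. Scopes are nonempty, so $\mu(A)\le\frac12$ for all $A$. On $[0,\frac12]$ we have $1-x\ge\mathrm{e}^{-2x}$, because $1-x-\mathrm{e}^{-2x}$ is concave and nonnegative at both ends. Every $A'\in I_A$ is counted in $\delta(w)$ for some $w\in\mathrm{sc}(A)$, so
\[
\prod_{A'\in I_A}(1-\mu(A'))\ge\exp\Big(-2\sum_{w\in\mathrm{sc}(A)}\delta(w)\Big)\ge\mathrm{e}^{-|\mathrm{sc}(A)|}.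
\]
Hence $\Pr(A)=\mu(A)\,\mathrm{e}^{-|\mathrm{sc}(A)|}\le\mu(A)\prod_{A'\in I_A}(1-\mu(A'))$, and the asymmetric Local Lemma applies with $x_A=\mu(A)$.
\end{proof}

We call $\delta(w)$ the \emph{load} of $w$.

\section{Proof of Proposition~\ref{prop:core}}\label{sec:proof}

\subsection{Parameters and palette}

The coarse move is carried out first, but its parameters are dictated by the fine move, so the constants are chosen in the opposite order. Put
\[
\lambda=\frac2\eta,\qquad M=\lceil8\mathrm{e}^2(2\lambda+1)\rceil,\qquad\Theta=2s\lambda\,\mathrm{e}^{2+2\mathrm{e}\lambda},\qquad\varepsilon=\frac1{8\Theta(1+\mathrm{e}\lambda)}.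
\]
A given edge will be picked by a given end with probability at most $\lambda/\Delta$. The number $M$ of extra colors makes color clashes unlikely. One dangerous edge will contribute at most $\Theta/\Delta$ to a load, and $\varepsilon\Delta$ is the number of dangerous edges per vertex that we can afford. Next let $D$ be an integer with
\begin{equation}\label{eq:D}
\eta D\ge3+\Big(\frac{2(8M+1)}\varepsilon\Big)^2,
\end{equation}
which will be roughly the maximum degree of $H$, and put $q=D+2$ and $L=2q+M$. Finally let $\Delta_0$ be so large that $\Delta\ge\Delta_0$ implies
\begin{gather}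
\Delta\ge\max\{D,\ s,\ 2L,\ 8\mathrm{e}^2\lambda\},\label{eq:big1}\\
\eta\Delta-D-1\ge\eta\Delta/2,\label{eq:big2}\\
\mathrm{e}\cdot\exp\Big(-\frac{\varepsilon^2\Delta}{8(D+1)}\Big)\cdot(3\Delta^3+1)\le1.\label{eq:big3}
\end{gather}
All these constants depend only on $\eta$ and $s$. Let $G,\psi,N,h,B$ be as in the proposition, and let $k=N+L$. Then
\begin{equation}\label{eq:Nk}
N\ge\Delta,\qquad k\le\tfrac52\Delta+\tfrac12\Delta=3\Delta.
\end{equation}
The first inequality holds because the edges at a vertex of degree $\Delta$ have different colors. The second is the only use of the hypothesis $N\le\frac52\Delta$. The palette $[k]$ is divided into four consecutive blocks: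
\[
\begin{array}{ll}
\text{bottom colors} & 1,\dots,q\\
\text{old colors} & q+1,\dots,q+N\\
\text{top colors} & q+N+1,\dots,2q+N\\
\text{extra colors} & \Gamma=\{2q+N+1,\dots,2q+N+M\}.
\end{array}
\]

\subsection{The coarse move: spreading the sums}\label{sec:coarse}

By \eqref{eq:big1}, $\rho=D/\Delta\le1$. Lemma~\ref{lem:split} gives a spanning subgraph $H$ with $d_H(v)<Dd(v)/\Delta+2\le D+2$ for all $v$, and $d_H(v)>Dd(v)/\Delta-2\ge\eta D-2$ for $v\in B$. That is,
\begin{equation}\label{eq:H}
d_H(v)\le D+1\quad(v\in V),\qquad d_H(v)>\eta D-2\quad(v\in B).
\end{equation}
By Vizing's theorem, $E(H)$ is a disjoint union of matchings $H_1,\dots,H_q$. Let $g=N+q$. For coins $\xi\in\{0,1\}^{E(H)}$ define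
\[
\psi_1(e)=\begin{cases}\psi(e)+q,&e\notin E(H),\\ j+\xi_e\,g,&e\in H_j.\end{cases}
\]
An edge of $H_j$ gets the $j$th bottom color or the $j$th top color. For every $\xi$ the coloring $\psi_1$ is proper: adjacent edges of $H$ lie in different matchings, adjacent edges outside $H$ have different $\psi$-colors, and old colors are neither bottom nor top. Put
\[
f_1(v)=h(v)+\sum_{e\in E(v)}\psi_1(e)=f_0(v)+gX_v,\qquad X_v=\sum_{e\in E(v)\cap E(H)}\xi_e,
\]
where $f_0(v)$ does not depend on $\xi$. This is the purpose of shifting the palette: every coin moves a sum by the same step $g$, and $g\ge\Delta$ by \eqref{eq:Nk}. The fine move will change a sum by at most $3M\Delta$, that is, by at most $3M$ steps, while $X_v$ has standard deviation $\frac12\sqrt{d_H(v)}$, which \eqref{eq:D} and \eqref{eq:H} make much larger than $M$.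

Call an edge $uv$ of $G$ \emph{dangerous} if $u,v\in B$ and $|f_1(u)-f_1(v)|\le4M\Delta$.

\begin{lemma}\label{lem:coarse}
There is a choice of $\xi$ for which every $v\in B$ lies on at most $\varepsilon\Delta$ dangerous edges.
\end{lemma}

\begin{proof}
Let the coins be independent and fair, and let $Z_v$ be the number of dangerous edges at $v\in B$. All terms of $Z_v$ involve $f_1(v)$, so a coin at $v$ may change $Z_v$ by as much as $d(v)$. We therefore fix $v$ and condition on the coins of the $H$-edges at $v$. This fixes $f_1(v)$, and the other coins remain independent and fair.

\emph{Expectation.} Let $u\in B$ be a neighbor of $v$. The $H$-edges at $u$ other than $uv$ do not meet $v$, and by \eqref{eq:H} their number $n$ satisfies $n\ge d_H(u)-1>\eta D-3$. So $X_u$ is a constant plus a binomial variable with parameters $n$ and $\frac12$. If $uv$ is dangerous, then $gX_u$ lies in a fixed interval of length $8M\Delta$, and since $g\ge\Delta$ this allows at most $8M+1$ values of $X_u$. By Lemma~\ref{lem:binom} and \eqref{eq:D}, the conditional probability is at most $(8M+1)/\sqrt{\eta D-3}\le\varepsilon/2$. The offsets $h$ only determine the position of the interval, which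 is why they may be arbitrary. Summing over at most $\Delta$ neighbors, the conditional expectation of $Z_v$ is at most $\varepsilon\Delta/2$.

\emph{Concentration.} Under the conditioning, $Z_v$ is a function of the coins on $H$-edges that meet $N(v)$ but not $v$. There are at most $(D+1)\Delta$ of them by \eqref{eq:H}. Such a coin changes $f_1$ only at the two ends of its edge, neither of which is $v$, so it changes $Z_v$ by at most $2$. By \eqref{eq:mcd} with $t=\varepsilon\Delta/2$, the conditional probability of $Z_v>\varepsilon\Delta$ is at most
\[
\exp\Big(-\frac{2(\varepsilon\Delta/2)^2}{4(D+1)\Delta}\Big)=\exp\Big(-\frac{\varepsilon^2\Delta}{8(D+1)}\Big).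
\]
The bound does not depend on the coins at $v$, so it holds unconditionally.

\emph{Dependence.} The event $Z_v>\varepsilon\Delta$ is determined by the coins on $H$-edges meeting $N(v)\cup\{v\}$. If an edge meets both $N(v)\cup\{v\}$ and $N(v')\cup\{v'\}$, then $v$ and $v'$ are at distance at most $3$. So the event is mutually independent of the events for vertices at distance more than $3$ from $v$, which is all but at most $\Delta+\Delta^2+\Delta^3\le3\Delta^3$ of the others. By \eqref{eq:big3} the symmetric Local Lemma applies.
\end{proof}

Fix such a $\xi$; from now on $\psi_1$ and $f_1$ are deterministic. Let $F$ be the graph on $B$ formed by the dangerous edges, so $\Delta(F)\le\varepsilon\Delta$.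

\subsection{The fine move: random picks}\label{sec:fine}

For $v\in B$ let $R(v)=E(v)\setminus E(H)$. By \eqref{eq:H} and \eqref{eq:big2},
\[
|R(v)|\ge\eta\Delta-D-1\ge\eta\Delta/2=\Delta/\lambda.
\]
This and \eqref{eq:H} are the two places where the lower bound on the degrees in $B$ is used. Independently, each $v\in B$ makes a \emph{pick} $Y_v=(e_v,c_v)$, where $e_v\in R(v)$ and $c_v\in\Gamma$ are uniform and independent. Then for every edge $e$ and every $c\in\Gamma$,
\begin{equation}\label{eq:pick}
\Pr(e_v=e)\le\frac\lambda\Delta,\qquad\Pr(Y_v=(e,c))\le\frac\lambda{\Delta M}.
\end{equation}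
We intend to recolor $e_v$ with $c_v$. The \emph{shift} of a pick is $\sigma(e,c)=c-\psi_1(e)$. The color $c$ exceeds every color used by $\psi_1$, so $0<\sigma(e,c)<k\le3\Delta$.

The first two kinds of bad events forbid clashing colors and double instructions.
\begin{itemize}
\item \emph{Type I.} For distinct $w,w'\in B$, edges $e\in R(w)$ and $e'\in R(w')$ with $e\cap e'\ne\emptyset$, and $c\in\Gamma$: the event that $Y_w=(e,c)$ and $Y_{w'}=(e',c)$. The scope is $\{w,w'\}$.
\item \emph{Type II.} For an edge $ww'\notin E(H)$ with $w,w'\in B$: the event that $e_w=e_{w'}=ww'$. The scope is $\{w,w'\}$.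
\end{itemize}

The third kind needs more care. The natural event, that the final sums at the ends of a dangerous edge $uv$ differ by less than $s$, depends on the picks of all neighbors of $u$ and $v$ in $B$, since any of them may pick its edge to $u$ or $v$. A scope of size proportional to $\Delta$ against a probability bound of order $1/\Delta$ is useless in Lemma~\ref{lem:load}. But by \eqref{eq:pick} the expected number of neighbors that do pick their edge to $u$ is at most $\lambda$. So we split the event according to the sets $P$ and $Q$ of neighbors that pick their edge to $u$ and to $v$, and according to their colors. Crucially, we do not require the remaining neighbors to abstain. This makes each event larger, which is harmless, and keeps its scope small.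
\begin{itemize}
\item \emph{Type III.} Fix an order $(u,v)$ of the ends of each edge of $F$. For such an edge $uv$, let $P,Q\subseteq B\setminus\{u,v\}$ be disjoint sets with $wu\in R(w)$ for $w\in P$ and $wv\in R(w)$ for $w\in Q$, and let $\gamma:P\cup Q\to\Gamma$ be a map. Define the integer
\[
t_0=f_1(u)+\sum_{w\in P}\sigma(wu,\gamma(w))-f_1(v)-\sum_{w\in Q}\sigma(wv,\gamma(w))
\]
and the random variable
\[
T=t_0+\sigma(Y_u)\,\mathbf 1[e_u\ne uv]-\sigma(Y_v)\,\mathbf 1[e_v\ne uv].
\]
The event is that $Y_w=(wu,\gamma(w))$ for all $w\in P$, that $Y_w=(wv,\gamma(w))$ for all $w\in Q$, and that $|T|<s$. The scope is $\{u,v\}\cup P\cup Q$.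
\end{itemize}

\begin{lemma}\label{lem:works}
Suppose that no bad event occurs. Let $\psi^*(e_v)=c_v$ for $v\in B$ and $\psi^*(e)=\psi_1(e)$ for all other edges. Then $\psi^*$ is a well-defined proper edge coloring with colors in $[N+L]$ that satisfies (a) and (b).
\end{lemma}

\begin{proof}
If $e_w=e_{w'}$ with $w\ne w'$, then this edge contains both vertices, so it is $ww'$, it is not in $H$, and a Type II event occurs. Hence the edges $e_w$ are distinct and $\psi^*$ is well defined. Two recolored edges with a common end have different colors, since no Type I event occurs. As $\psi_1$ is proper and avoids $\Gamma$, the coloring $\psi^*$ is proper. Every edge has the color $\psi(e)+q$ or a bottom, top or extra color, which is (a).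

Let $f$ be as in (b). The recolored edges at a vertex have different colors in $\Gamma$, so there are at most $M$ of them, and each shift lies in $(0,3\Delta)$. Therefore $0\le f(x)-f_1(x)\le3M\Delta$ for every vertex $x$.

Suppose that $uv\in E$, $u,v\in B$ and $|f(u)-f(v)|<s$. The numbers $f(u)-f_1(u)$ and $f(v)-f_1(v)$ both lie in $[0,3M\Delta]$, so $|f_1(u)-f_1(v)|<3M\Delta+s\le4M\Delta$, using $s\le\Delta$ from \eqref{eq:big1}. Thus $uv\in F$, and we may assume that $(u,v)$ is its fixed order. Let $P$ and $Q$ be the sets of $w\in B\setminus\{u,v\}$ with $e_w=wu$ and with $e_w=wv$, and let $\gamma(w)=c_w$. The sets are disjoint because each $w$ picks one edge. A recolored edge $e_w$ contains $u$ exactly when $w=u$, or $w\in P$, or $w=v$ and $e_v=uv$; the same holds at $v$ with $u,v$ exchanged and $Q$ in place of $P$. Since the edges $e_w$ are distinct,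
\begin{align*}
f(u)&=f_1(u)+\sum_{w\in P}\sigma(Y_w)+\sigma(Y_u)+\sigma(Y_v)\,\mathbf 1[e_v=uv],\\
f(v)&=f_1(v)+\sum_{w\in Q}\sigma(Y_w)+\sigma(Y_v)+\sigma(Y_u)\,\mathbf 1[e_u=uv].
\end{align*}
Subtracting gives $f(u)-f(v)=T$ for the data $(uv,P,Q,\gamma)$. So this Type III event occurs, a contradiction. This proves (b).
\end{proof}

\begin{lemma}\label{lem:positive}
With positive probability no bad event occurs.
\end{lemma}

\begin{proof}
We apply Lemma~\ref{lem:load}. Fix $w\in B$. We show that each type contributes at most $\frac18$ to the load $\delta(w)$, so that $\delta(w)\le\frac38\le\frac12$.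

\emph{Type I.} An event with $w$ in its scope is given by a pick $(e,c)$ of $w$ and a partner $(w',e')$, and it has $\mu=\mathrm{e}^2\Pr(Y_w=(e,c))\Pr(e_{w'}=e')/M$. Fix $(e,c)$ with $e=wx$. The edge $e'$ contains $w'\ne w$ and meets $\{w,x\}$. If $w'=x$, then $e'\in R(x)$, and the probabilities $\Pr(e_x=e')$ sum to at most $1$. If $w'\ne x$, then $e'=w'w$ or $e'=w'x$. In each of these two cases there are at most $\Delta$ choices of $w'$, and by \eqref{eq:pick} the probabilities sum to at most $\lambda$. So $\sum_{(w',e')}\Pr(e_{w'}=e')\le2\lambda+1$. Summing over $(e,c)$, whose probabilities add up to $1$, the contribution is at most $\mathrm{e}^2(2\lambda+1)/M\le\frac18$ by the choice of $M$.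

\emph{Type II.} By \eqref{eq:pick} and \eqref{eq:big1}, the contribution is at most
\[
\mathrm{e}^2\sum_{w'}\Pr(e_w=ww')\cdot\frac\lambda\Delta\le\frac{\mathrm{e}^2\lambda}\Delta\le\frac18.
\]

\emph{Type III: one event.} Let $A$ have data $(uv,P,Q,\gamma)$. The variable $T$ depends only on $Y_u$ and $Y_v$. Condition on $Y_v$ and $c_u$; then $e_u$ is still uniform in $R(u)$. If $e_u\ne uv$, then $T=t_1-\psi_1(e_u)$, where $t_1=t_0+c_u-\sigma(Y_v)\mathbf 1[e_v\neq uv]$ is now a fixed integer, and $|T|<s$ puts $\psi_1(e_u)$ into a fixed set of $2s-1$ integers. As $\psi_1$ is injective on $E(u)$, at most $2s-1$ edges qualify. Together with $uv$, at most $2s$ values of $e_u$ allow $|T|<s$, so $\Pr(|T|<s)\le2s\lambda/\Delta$. The picks of $w\in P\cup Q$ are independent of each other and of $Y_u,Y_v$. By \eqref{eq:pick}, $\Pr(A)\le\frac{2s\lambda}\Delta\big(\frac\lambda{\Delta M}\big)^{|P|+|Q|}$. The scope has size $2+|P|+|Q|$, so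
\begin{equation}\label{eq:mu}
\mu(A)\le\frac{2s\lambda\,\mathrm{e}^2}\Delta\,\beta^{|P|}\beta^{|Q|},\qquad\text{where }\beta=\frac{\mathrm{e}\lambda}{\Delta M}.
\end{equation}

\emph{Type III: one dangerous edge.} For any vertex $x$, summing over all subsets $S\subseteq N(x)$ and all $M^{|S|}$ maps $S\to\Gamma$ gives
\begin{equation}\label{eq:sumS}
\sum_{S\subseteq N(x)}M^{|S|}\beta^{|S|}=\Big(1+\frac{\mathrm{e}\lambda}\Delta\Big)^{d(x)}\le\mathrm{e}^{\mathrm{e}\lambda}.
\end{equation}
We have $P\subseteq N(u)$ and $Q\subseteq N(v)$, and $\gamma$ is a pair of maps $P\to\Gamma$ and $Q\to\Gamma$. By \eqref{eq:mu} and \eqref{eq:sumS}, for a fixed edge $uv\in F$,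
\begin{equation}\label{eq:edge}
\sum_{P,Q,\gamma}\mu(A)\le\frac{2s\lambda\,\mathrm{e}^2}\Delta\,\mathrm{e}^{\mathrm{e}\lambda}\,\mathrm{e}^{\mathrm{e}\lambda}=\frac\Theta\Delta.
\end{equation}
So the splitting into small scopes costs only a constant factor over the bound $2s\lambda/\Delta$.

\emph{Type III: the load of $w$.} The vertex $w$ lies in the scope of $A$ in one of two roles. First, $w$ may be an end of the dangerous edge. There are at most $\varepsilon\Delta$ such edges, and by \eqref{eq:edge} they contribute at most $\varepsilon\Theta$. Second, $w$ may lie in $P\cup Q$. Let $x$ be the end of the dangerous edge with $e_w=wx$ prescribed, and let $y$ be the other end. There are at most $\Delta$ choices for $x\in N(w)$ and then at most $\varepsilon\Delta$ choices for $y$. Fix $x$ and $y$. In \eqref{eq:mu}, the vertex $w$ accounts for one factor $\beta$, and summing over the $M$ values of $\gamma(w)$ gives $M\beta=\mathrm{e}\lambda/\Delta$. The remaining data are a subset of $N(x)\setminus\{w\}$ and a subset of $N(y)$ with maps to $\Gamma$, and by \eqref{eq:sumS} the remaining factors sum to at most $\Theta/\Delta$, as in \eqref{eq:edge}. The contribution is at most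
\[
\Delta\cdot\varepsilon\Delta\cdot\frac{\mathrm{e}\lambda}\Delta\cdot\frac\Theta\Delta=\mathrm{e}\lambda\,\varepsilon\Theta.
\]
The total for Type III is at most $\varepsilon\Theta(1+\mathrm{e}\lambda)=\frac18$. Both terms carry the factor $\varepsilon$ supplied by Lemma~\ref{lem:coarse}. Without the coarse move $\varepsilon$ would be replaced by $1$, and the bound $\Theta(1+\mathrm{e}\lambda)$ would exceed $\frac12$.
\end{proof}

By Lemma~\ref{lem:positive} there are picks for which no bad event occurs, and Lemma~\ref{lem:works} turns them into the required coloring $\psi^*$. This proves Proposition~\ref{prop:core}, and with it Theorems~\ref{thm:main}, \ref{thm:gap} and~\ref{thm:edge}.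

\begin{thebibliography}{9}

\bibitem{AS}
Alon and Spencer, \emph{The Probabilistic Method}.

\bibitem{MR}
Molloy and Reed, \emph{A bound on the total chromatic number}, Combinatorica 18 (1998) 241--280.

\bibitem{NSD}
\emph{Neighbor sum distinguishing total colorings via the Combinatorial Nullstellensatz},
\texttt{https://github.com/kerstinma/ProseminarDiskreteMathematik}.

\end{thebibliography}
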